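# Crossings between the two parts of an optimal drawing of a disconnected graph

## 1. Surfaces, drawings and crossings

All graphs are finite. These first definitions are the ones needed to pose the question; more technical ones come where they are used.

**Definition (surface, Euler genus).** A surface is a connected closed (compact, without boundary) 2-manifold. Its Euler genus is $e(\Sigma)=2-\chi(\Sigma)$.

Example. The sphere has $e=0$, the projective plane $e=1$, the torus and the Klein bottle $e=2$. The orientable surface $\Sigma_g$ of genus $g$ has $e=2g$. Adding a crosscap raises $e$ by $1$ and makes the surface nonorientable. By the classification of surfaces there are at most two surfaces of each Euler genus. We treat the Euclidean plane as the sphere minus a point: moving a graph drawing between plane and sphere changes nothing.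

**Definition (drawing).** A drawing of a graph $G$ on $\Sigma$ maps the vertices of $G$ to distinct points of $\Sigma$ and each edge $uv$ to a simple arc joining the images of $u$ and $v$. The interior of each arc avoids all vertex images. Two edges share only finitely many points, each of which is a common endpoint or a transversal crossing, and no three edges cross at a single point. We write $\mathrm{cr}(D)$ for the number of crossings of a drawing $D$. The drawing is optimal if $\mathrm{cr}(D)$ is minimum over all drawings of $G$ on $\Sigma$.

Example. Draw a triangle on the sphere as a round circle and a second, vertex-disjoint triangle as a circle meeting the first in two points, no vertex being one of these points. This is a drawing with two crossings of the disjoint union of two triangles. It is not optimal, since two disjoint circles give $0$.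

**Definition (induced and disjoint drawings).** If $G=G_1\sqcup G_2$ is a disjoint union, a drawing $D$ of $G$ induces drawings $D_1$ of $G_1$ and $D_2$ of $G_2$. They are disjoint if their images (all vertex points and edge arcs) are disjoint subsets of $\Sigma$. We write $k_{12}$ for the number of crossings between an edge of $G_1$ and an edge of $G_2$, so that
$$\mathrm{cr}(D)=\mathrm{cr}(D_1)+\mathrm{cr}(D_2)+k_{12}.$$

Example. In the drawing of two triangles above, $\mathrm{cr}(D_1)=\mathrm{cr}(D_2)=0$ and $k_{12}=2$. In general $D_1$ and $D_2$ are disjoint exactly when $k_{12}=0$: vertex points are distinct and lie off the interiors of arcs, and an edge of $G_1$ and an edge of $G_2$ have no common endpoint, so they can share only crossings.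

**Definition (planarization).** The planarization of a drawing is the embedded graph obtained by making every crossing a new vertex, of degree $4$.

Example. In the two-triangle drawing, the planarization has $6+2=8$ vertices and $6+2\cdot2=10$ edges: each crossing cuts two edges in two.

Two conventions will be used silently. Finite embedded graphs in surfaces are tame, so up to a homeomorphism of $\Sigma$ all drawings are piecewise linear; regular neighborhoods therefore exist. Also, some redrawings below may make an edge cross itself. Then we shortcut the edge: delete the piece of it between the two passages through the self-crossing and round off the corner. This creates no crossing and lowers the number of self-crossings, so self-crossings may always be removed.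

## 2. Must an optimal drawing of a disjoint union be disjoint?

Two graphs with nothing in common have to be drawn on one surface with as few crossings as possible. Is it ever useful to let them cross each other?

**Conjecture (DeVos, Mohar and Šámal).** Let $G$ be the disjoint union of $G_1$ and $G_2$ and let $\Sigma$ be a surface. In every optimal drawing of $G$ on $\Sigma$ the drawings of $G_1$ and $G_2$ are disjoint.

The conjecture is discussed in "Drawing disconnected graphs on the Klein bottle" (http://tgt.ynu.ac.jp/negami/tgt/tgt20/abstract/beaudou_tgt20.pdf). It is known for the sphere, and it has been announced as proven for the projective plane. The task is to prove or disprove it for every surface. Here is what these notes prove.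

**Theorem 1.** Let $\Sigma$ be any surface, orientable or not, with $e(\Sigma)\ge 2\cdot10^{17}+2$. Put $g=e(\Sigma)/2$ if $\Sigma$ is orientable and $g=\lfloor(e(\Sigma)-1)/2\rfloor$ otherwise. There are simple connected cubic graphs $G_1,G_2$ on $4g$ vertices such that

* $G_1\sqcup G_2$ has a drawing on $\Sigma$ with exactly $2g$ crossings;
* every drawing of $G_1\sqcup G_2$ on $\Sigma$ in which $G_1,G_2$ are disjoint has more than
$$X_g:=g\,\frac{\ln(2g)-25.2}{6.44}>2.27\,g$$
crossings.

So in no optimal drawing of $G_1\sqcup G_2$ on $\Sigma$ are $G_1,G_2$ disjoint. The ratio between the best disjoint drawing and the optimum is at least $(\ln(2g)-25.2)/12.88$, which is unbounded as $e(\Sigma)\to\infty$. In particular, the conjecture fails on all but finitely many surfaces.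

**Corollary 1.** On each fixed surface of Theorem 1, the difference between the best disjoint drawing and the optimum can be made arbitrarily large.

**Theorem 2.** The conjecture holds on the projective plane.

**Theorem 3.** The conjecture holds on the torus.

So, as a statement about all surfaces, the conjecture is false. For the Klein bottle a positive answer was published by Beaudou, Gerbaud, Grappe and Palesi (*Drawing disconnected graphs on the Klein bottle*, Graphs Combin. 2010); it is neither used nor reproved here. The remaining finitely many surfaces of intermediate Euler genus are not settled here.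

## 3. Pulling one graph into a disc

The first thing to try is to take one of the two graphs away and to redraw it in a small empty disc.

**Lemma 1 (exchange).** Let $D$ be an optimal drawing of $G_1\sqcup G_2$ on $\Sigma$. If for some $i$ and some integer $s$ the graph $G_i$ has a drawing in the plane with at most $\mathrm{cr}(D_i)+s$ crossings, then $s\ge k_{12}$.

*Proof.* The complement of the image of $D_{3-i}$ is open and nonempty. Erase $D_i$ and place the planar drawing of $G_i$ in a small disc in this complement. The new drawing has at most $\mathrm{cr}(D_1)+\mathrm{cr}(D_2)+s$ crossings. If $s<k_{12}$, this is less than $\mathrm{cr}(D)$, a contradiction. $\square$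

Two simple cases follow at once.

*The sphere.* Here $D_i$ itself is a planar drawing, so $s=0$ is allowed and $0\ge k_{12}$. The conjecture holds on the sphere.

*One planar part.* If $G_1$ is planar, then on any surface we may take $s=-\mathrm{cr}(D_1)\le0$, so $k_{12}\le0$. A counterexample needs two nonplanar graphs.

On any other surface, $D_i$ may use the topology, and making it planar costs crossings. Lemma 1 then gives a contradiction only if this cost is below $k_{12}$. On the projective plane and the torus we shall be able to compare the two numbers. First we show that for large Euler genus the conjecture itself fails.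

## 4. Disjoint drawings split the Euler genus

If $G_1$ and $G_2$ are drawn disjointly, they have to share the topology of $\Sigma$.

**Lemma 2.** If connected graphs $G_1,G_2$ have disjoint drawings $D_1,D_2$ on $\Sigma$, there are surfaces $S_1,S_2$ with $e(S_1)+e(S_2)\le e(\Sigma)$ such that $D_i$ can be drawn on $S_i$ with the same crossings.

*Proof.* Let $N$ be a regular neighborhood of the image of $D_1$, disjoint from the image of $D_2$. It is connected because $G_1$ is. The image of $D_2$ is connected, so it lies in one component $W$ of $\Sigma\setminus\mathrm{int}\,N$. Let $U=\Sigma\setminus\mathrm{int}\,W$. Then $U$ is connected, because it consists of $N$ and of the other components of $\Sigma\setminus\mathrm{int}\,N$, each of which meets $N$. The pieces $U$ and $W$ meet in $b\ge1$ circles, which form the boundary of each; circles have Euler characteristic $0$, so $\chi(U)+\chi(W)=\chi(\Sigma)$. Cap all boundary circles with discs: $b$ discs turn $U$ into a surface $S_1$, and $b$ discs turn $W$ into a surface $S_2$. Then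
$$\chi(S_1)+\chi(S_2)=\chi(\Sigma)+2b\ge\chi(\Sigma)+2,$$
that is, $e(S_1)+e(S_2)\le 4-\chi(\Sigma)-2=e(\Sigma)$. Finally $D_1\subset U\subset S_1$ and $D_2\subset W\subset S_2$. $\square$

So in a disjoint drawing one of the two graphs is drawn with at most half of the Euler genus. This suggests a plan: find two graphs that can use the whole of $\Sigma_g$ simultaneously with few crossings, and such that each becomes expensive to draw when it has only about half of the Euler genus.

## 5. A polygon gluing and its dual

Two graphs use the same surface almost without conflict if one is dual to the other. We write the duality in terms of permutations.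

**Definition ($\mathcal P_g$, $\varphi_\pi$, $G_\pi$).** Let $\sigma(i)=i+1$ on $\mathbb Z_{4g}$. A pairing is a fixed-point-free involution $\pi$ of $\mathbb Z_{4g}$. Put $\varphi_\pi=\sigma\pi$ (first $\pi$, then $\sigma$). Let $\mathcal P_g$ be the set of pairings for which $\varphi_\pi$ is a $4g$-cycle. The graph $G_\pi$ has vertex set $\mathbb Z_{4g}$, cycle edges $\{i,i+1\}$ and chords $\{i,\pi(i)\}$.

Example. For $g=1$ the pairings of $\mathbb Z_4$ are $\{01,23\}$, $\{12,30\}$ and $\{02,13\}$. For the last one $\varphi_\pi(i)=i+3$, a $4$-cycle, and $G_\pi=K_4$. For $\{01,23\}$ we get $\varphi_\pi(1)=1$, and for $\{12,30\}$ we get $\varphi_\pi(2)=2$. So $|\mathcal P_1|=1$.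

Topologically: take a $4g$-gon $P$ with corners $P_i$ and sides $s_i$ from $P_i$ to $P_{i+1}$, and glue $s_i$ to $s_{\pi(i)}$ reversing orientation. The start $P_i$ of $s_i$ is glued to the end of $s_{\pi(i)}$, which is $P_{\pi(i)+1}=P_{\varphi_\pi(i)}$. So the resulting orientable surface has as many vertices as $\varphi_\pi$ has cycles. It has $2g$ edges and one face, so it has genus $g$ exactly when there is one vertex, that is, when $\pi\in\mathcal P_g$.

For $\pi\in\mathcal P_g$ the graph $G_\pi$ is simple. A chord could only coincide with a cycle edge, say $\pi(i)=i+1$; then $\varphi_\pi(i+1)=\sigma(i)=i+1$ is a fixed point of a $4g$-cycle, a contradiction. Clearly $G_\pi$ is connected and cubic, with $4g$ vertices and $6g$ edges.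

**Definition (dual pairing).** For $\pi\in\mathcal P_g$ let $\tau(t)=\varphi_\pi^t(0)$, a bijection of $\mathbb Z_{4g}$ with $\tau(0)=0$, and put $\pi^*=\tau^{-1}\pi\tau$.

Example. Let $g=2$ and $\pi=\{02,14,36,57\}$. Then $\varphi_\pi$ is the cycle $0\to3\to7\to6\to4\to2\to1\to5\to0$, so $\pi\in\mathcal P_2$ and $\tau$ takes $0,1,\dots,7$ to $0,3,7,6,4,2,1,5$. For instance $\pi^*(0)=\tau^{-1}(\pi(0))=\tau^{-1}(2)=5$, and altogether $\pi^*=\{05,13,27,46\}$. Its permutation $\varphi_{\pi^*}$ is the cycle $0\to6\to5\to1\to4\to7\to3\to2\to0$, so $\pi^*\in\mathcal P_2$ too.

**Duality is a bijection.** Since $\tau\sigma(t)=\varphi_\pi^{t+1}(0)=\varphi_\pi\tau(t)$, we have $\sigma=\tau^{-1}\varphi_\pi\tau$. Also $\varphi_\pi\pi=\sigma\pi\pi=\sigma$. Therefore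
$$\varphi_{\pi^*}=\sigma\pi^*=\tau^{-1}\varphi_\pi\tau\,\tau^{-1}\pi\tau=\tau^{-1}\varphi_\pi\pi\tau=\tau^{-1}\sigma\tau,$$
a $4g$-cycle, so $\pi^*\in\mathcal P_g$. The map $\tau$ belonging to $\pi^*$ is $t\mapsto(\tau^{-1}\sigma\tau)^t(0)=\tau^{-1}\sigma^t\tau(0)=\tau^{-1}(t)$. Hence $\pi^{**}=\tau\pi^*\tau^{-1}=\pi$, and $\pi\mapsto\pi^*$ is a bijection of $\mathcal P_g$.

**Lemma 3.** For $\pi\in\mathcal P_g$, the graph $G_\pi\sqcup G_{\pi^*}$ has a drawing on $\Sigma_g$ with exactly $2g$ crossings.

*Proof.* Glue $P$ as above, midpoint $m_i$ of $s_i$ to midpoint of $s_{\pi(i)}$. All corners become one point $v$.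

**Step 1: draw $G_\pi$ inside the polygon.** Draw a circle $C_0$ inside $P$ parallel to $\partial P$, with a vertex $a_i$ on it opposite $m_i$, and draw disjoint segments $a_im_i$. On the surface $m_i=m_{\pi(i)}$, so the segments $a_im_i$ and $m_{\pi(i)}a_{\pi(i)}$ form the chord $\{i,\pi(i)\}$. This embeds $G_\pi$.

**Step 2: draw $G_{\pi^*}$ along the sides.** Let $C_1$ be a small circle around $v$. The $2g$ glued sides are loops at $v$. The end of $s_j$ is identified with the start of $s_{\pi(j)}$. So the $4g$ loop ends are indexed by $i\in\mathbb Z_{4g}$, the index $i$ standing for the start of $s_i$, and the loop $s_i=s_{\pi(i)}$ joins the ends $i$ and $\pi(i)$.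

We need the cyclic order of the ends around $v$. Orient $P$ counterclockwise. At the corner $P_i$, rotating counterclockwise through the polygon leads from the start of $s_i$ to the end of $s_{i-1}$. The latter is the start of $s_{\pi(i-1)}$, with index $\pi\sigma^{-1}(i)=\varphi_\pi^{-1}(i)$. As the surface is glued orientably, all corners are rotated in the same direction around $v$. So in one direction the cyclic order is
$$0,\ \varphi_\pi(0),\ \varphi_\pi^2(0),\dots\quad=\quad\tau(0),\tau(1),\tau(2),\dots$$
Put a vertex $t$ where $C_1$ meets the end $\tau(t)$. Take $C_1$ as the cycle and the parts of the loops outside $C_1$ as chords. The chord at $t$ leads to the end $\pi\tau(t)$, that is, to the vertex $\tau^{-1}\pi\tau(t)=\pi^*(t)$. This embeds $G_{\pi^*}$.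

**Step 3: count crossings.** If $C_1$ is small, $C_1$ misses $C_0$ and all segments $a_im_i$; and $C_0$, lying inside $P$, misses the sides. The chord of $G_\pi$ through $m_i=m_{\pi(i)}$ meets the chord of $G_{\pi^*}$ contained in $s_i$ once, transversally, and no other chord. There are $2g$ such points. $\square$

Example. For $g=1$ this draws $K_4\sqcup K_4$ on the torus with $2$ crossings. That is no counterexample, since $K_4$ is planar. We need large $g$.

## 6. Euler's formula certifies at most $g$ crossings

By Lemma 2, in a disjoint drawing on $\Sigma_g$ one of $G_\pi,G_{\pi^*}$ is drawn on a surface $S$ with $e(S)\le g$; on nonorientable surfaces we shall meet $e(S)\le g+1$. We have to show that this costs more than $2g$ crossings. The sensible first tool is Euler's formula.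

For a nonempty graph with $V$ vertices and $E$ edges embedded in $S$, let $F$ be the number of components of the complement. Each of them, trimmed by a regular neighborhood, has at least one boundary circle and hence Euler characteristic at most $1$, so $\chi(S)\le V-E+F$. Now let $G_\pi$ be drawn with $x$ crossings on $S$, where $e(S)\le g+1$. Delete one edge from each crossing. At least $6g-x$ edges remain, and
$$F\ \ge\ 2-(g+1)-4g+(6g-x)=g+1-x,\qquad\text{that is,}\qquad x\ge g+1-F.$$
Since $F\ge1$, this inequality never certifies more than $g$ crossings, however large we make the faces. The joint drawing of Lemma 3 has $2g$. A factor of $2$ is missing, because the argument trades one crossing for one unit of Euler genus.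

The way past this point is not to examine a particular $\pi$ but to count. We shall see that $\ln|\mathcal P_g|$ is at least $2g\ln g$ up to $O(g)$, whereas the number of $\pi$ for which $G_\pi$ can be drawn with $X$ crossings at Euler genus $g+1$ has logarithm at most $g\ln g+O(g+X)$. So if $X$ is a small multiple of $g\ln g$, most $G_\pi$ with $\pi\in\mathcal P_g$ need more than $X$ crossings. As $\pi\mapsto\pi^*$ is a bijection, we can make $G_\pi$ and $G_{\pi^*}$ hard simultaneously.

## 7. The number of one-vertex gluings

This section computes $|\mathcal P_g|$ (Walsh–Lehman, Harer–Zagier):
$$|\mathcal P_g|=\frac{(4g)!}{4^g(2g+1)!}.\tag{1}$$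

*Proof.* Put $N=4g$, $M=2g$, and let $K$ be the class of fixed-point-free involutions in $S_N$, so $|K|=(N-1)!!$.

**Step 1: turn the count into characters.** Recall the Frobenius formula: for conjugacy classes $A,B,C$ of a finite group $\Gamma$, the number of $(a,b,c)\in A\times B\times C$ with $abc=1$ is $\frac{|A||B||C|}{|\Gamma|}\sum_\chi\frac{\chi(A)\chi(B)\chi(C)}{\chi(1)}$, the sum being over the irreducible characters. Take $A=C$ the class of $N$-cycles, of size $(N-1)!$, and $B=K$; inverses of $N$-cycles are $N$-cycles. The number of $(b,c)$ is the same for each $a\in A$, so dividing by $|A|$ we get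
$$|\mathcal P_g|=\frac{|K|\,(N-1)!}{N!}\sum_\chi\frac{\chi(\sigma)\chi(K)\chi(\sigma)}{\chi(1)}.$$

**Step 2: find the characters that contribute.** Let $V$ be the standard representation of $S_N$, of dimension $N-1$. It is a textbook fact that the exterior powers $\Lambda^rV$, $0\le r\le N-1$, are irreducible and pairwise nonisomorphic. Let $\chi_r$ be their characters, so $\chi_r(1)=\binom{N-1}r$. For $w\in S_N$,
$$\sum_r\chi_r(w)q^r=\det(1+qw\,|\,V)=\frac{\det(1+qw\,|\,\mathbb C^N)}{1+q}.$$
For the $N$-cycle $\sigma$ the numerator is $1-(-q)^N=1-q^N$, because $N$ is even, and the quotient is $\sum_{r=0}^{N-1}(-q)^r$. So $\chi_r(\sigma)=(-1)^r$. By column orthogonality $\sum_\chi|\chi(\sigma)|^2$ is the order of the centralizer of $\sigma$, which is $N$. The $N$ characters $\chi_r$ already contribute $N$, so all others vanish on $\sigma$. Hence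
$$|\mathcal P_g|=\frac{|K|}N\sum_{r=0}^{N-1}\frac{\chi_r(K)}{\binom{N-1}r}.$$

**Step 3: evaluate the sum.** A $\pi\in K$ consists of $M$ transpositions, each with eigenvalues $1,-1$ on $\mathbb C^2$, so
$$\sum_r\chi_r(K)q^r=\frac{(1-q^2)^M}{1+q}=(1-q)(1-q^2)^{M-1}.$$
By the Beta integral, $1/\binom{N-1}r=N\int_0^1x^r(1-x)^{N-1-r}dx$. With $q=x/(1-x)$ we have $1-q=\frac{1-2x}{1-x}$ and $1-q^2=\frac{1-2x}{(1-x)^2}$, so
$$\sum_r\frac{\chi_r(K)}{\binom{N-1}r}=N\int_0^1(1-x)^{N-1}\,\frac{1-2x}{1-x}\Big(\frac{1-2x}{(1-x)^2}\Big)^{M-1}dx=N\int_0^1(1-2x)^Mdx=\frac N{M+1}.$$
Here the powers of $1-x$ cancel because $N=2M$, and the last equality uses that $M$ is even. So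
$$|\mathcal P_g|=\frac{(4g-1)!!}{2g+1}=\frac{(4g)!}{4^g(2g)!\,(2g+1)},$$
which is (1). $\square$

Check: $g=1$ gives $24/(4\cdot6)=1$, as found by hand.

## 8. Encoding rooted maps by words

Now we bound the number of graphs that are easy to draw. We first count embedded graphs.

**Definition (rooted map).** A map is a connected graph (loops and multiple edges allowed) cellularly embedded in a closed surface, orientable or not; that is, all faces are open discs. A dart is a half-edge. A map is rooted if a dart of a non-loop edge and a local orientation at its initial vertex are distinguished. Isomorphisms are homeomorphisms of the surfaces that respect the graphs and the roots.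

Example. Take an edge $uv$, rooted at its dart at $u$, with a loop at $v$. If the loop preserves orientation and its two darts follow each other at $v$, this is a map on the sphere with two faces. If the loop reverses orientation, it is a map on the projective plane with one face: $V-n+F=2-2+1=1$.

**Lemma 4.** Up to isomorphism there are at most $25^n\,(2h)!/h!$ rooted maps with $n$ edges and Euler genus exactly $h$.

*Proof.* We encode a map by a word and a little extra data, and show that the map can be decoded. Let $Q$ be such a map, with edge set $E$, $V$ vertices and $F$ faces, so $V-n+F=2-h$.

**Step 1: split the edges, so that only $h$ of them are complicated.** Let $T$ be a spanning tree containing the root edge (possible since it is not a loop). A regular neighborhood of $T$ is a closed disc, so its complement in the surface is connected. Hence any two faces can be joined by a path crossing only edges of $E\setminus T$; in other words, the duals of the edges in $E\setminus T$ connect all faces. Let $C\subset E\setminus T$ be a set of edges whose duals form a spanning tree of the dual graph; $|C|=F-1$. The set $X=E\setminus(T\cup C)$ has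
$$n-(V-1)-(F-1)=h$$
edges. Uniting the open face discs across the edges of $C$ one edge at a time, we always unite two distinct open discs along an open arc, which gives an open disc; at the end there is one open disc. So $U=T\cup X$ is a map with a single face.

**Step 2: rotations and signatures.** Propagate the root orientation along $T$ to local orientations at all vertices. Then each vertex has a cyclic order of its darts, the rotation. Each edge has a signature telling whether the local orientations at its ends agree along it. Edges of $T$ have trivial signature.

**Step 3: the tour around $T$, which lists all darts.** Start at the root dart. After a non-tree dart, go to the next dart in the rotation at the same vertex. After a tree dart, cross its edge and go to the dart that follows the opposite dart in the rotation there. This rule is a permutation of the $2n$ darts, and it is a single cycle: if no edge counted as a tree edge, its cycles would be the $V$ rotations; declaring one more edge of $T$ a tree edge composes the permutation with the transposition of its two darts. At each stage the darts of the vertices in one component of the tree edges declared so far form one cycle, and the new edge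 joins two different components, so two cycles merge. After $V-1$ mergers one cycle is left. So the tour lists all $2n$ darts, each once.

**Step 4: the word.** Write one letter for each dart in the order of the tour:

* a tree dart gets "d" or "u", according to whether its edge is traversed for the first or the second time;
* a dart of $X$ gets "x";
* a dart of $C$ gets "o" or "c", as follows. Walk once along the boundary of the single face of $U$. Start in the corner of $U$ that follows the root dart in the rotation of its vertex, and pass this corner in the direction of the root orientation. As there is only one face, the walk passes each corner of $U$ exactly once, so it meets each dart of $C$ exactly once (those lying in one corner in the order in which they are passed). For each edge of $C$, the dart met first gets "o" and the other gets "c".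

In the two examples above, the loop on the sphere belongs to $C$ and the word is d o c u; the loop on the projective plane belongs to $X$ and the word is d x x u.

**Step 5: count the data.** Record the word, the matching of the $2h$ letters x given by the edges of $X$, and the signature of each edge of $X$. There are at most $5^{2n}=25^n$ words and
$$(2h-1)!!\cdot2^h=\frac{(2h)!}{2^hh!}\cdot2^h=\frac{(2h)!}{h!}$$
choices of matching and signatures.

**Step 6: decode.** The tour crosses each tree edge twice, once in each direction. After the first crossing of a tree edge away from the root vertex, it stays on the far side until it crosses the same edge back. So the letters d, u form a Dyck word. Reading the word (d: create a child and move to it; u: return to the parent) determines the plane tree $T$, the positions of all other darts in the rotations, for each of these whether it belongs to $X$ or $C$, and in the latter case its letter. The matching and the signatures then determine all rotations and signatures of $U$, hence the map $U$ up to isomorphism. They also determine the boundary walk of its single face, including the direction in which each corner is passed, and hence the sequence of the darts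 of $C$ along this walk.

The edges of $C$ are pairwise disjoint arcs in this face, an open disc, with ends at these positions. Since disjoint chords of a disc do not interleave, the letters o, c form a correct parenthesis word along the walk, and the darts of $C$ are matched as parentheses. Disjoint chords of a disc with given ends are unique up to a homeomorphism of the disc fixing the boundary. So the data determine $Q$ up to isomorphism. $\square$

## 9. Few of the graphs $G_\pi$ are easy to draw

**Lemma 5.** Let $h\ge1$, $X\ge0$. The number $N(h,X)$ of pairings $\pi$ of $\mathbb Z_{4g}$ for which $G_\pi$ is simple and has a drawing with at most $X$ crossings on some surface of Euler genus at most $h$ satisfies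
$$N(h,X)\le3\cdot81^g\cdot25^{6g+2X}\,\frac{(2h)!}{h!}.$$

*Proof.* For each such $\pi$ fix such a drawing, with $x\le X$ crossings.

**Step 1: turn the drawing into a map.** Let $Q$ be its planarization. It is a connected embedded graph with $4g$ vertices of degree $3$, $x$ vertices of degree $4$, and $n=6g+2x$ edges. It has no loops, because edges of $G_\pi$ are simple arcs with distinct ends. Its faces need not be discs. So let $R$ be a regular neighborhood of $Q$ and replace each component $B$ of the complement of $\mathrm{int}\,R$ by discs, one for each boundary circle. If $B$ has $b\ge1$ boundary circles, then $\chi(B)\le2-b\le b$, and the discs have total Euler characteristic $b$. So the Euler characteristic does not decrease, and $Q$ becomes a map of some Euler genus $h'\le h$.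

**Step 2: root and mark it so that $\pi$ can be recovered.** Root the map at the dart leaving vertex $0$ along the edge $\{0,1\}$, with any local orientation. At each degree-$3$ vertex mark the dart that belongs to a chord. Up to isomorphism there are at most $3^{4g}=81^g$ markings for each rooted map. The isomorphism class of the marked rooted map determines $\pi$: at degree-$4$ vertices edges of $G_\pi$ continue to the opposite dart. So, starting from the root and using the unmarked darts, we can follow the Hamiltonian cycle and number the degree-$3$ vertices $0,1,\dots,4g-1$ along it; then we follow the chords from the marked darts.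

**Step 3: sum.** By Lemma 4,
$$N(h,X)\le\sum_{x\le X}\ \sum_{h'\le h}81^g\,25^{6g+2x}\,\frac{(2h')!}{h'!}.$$
Here $\sum_{x\le X}625^x\le\frac{625}{624}625^X$. With $A_j=(2j)!/j!$ we have $A_j/A_{j-1}=2(2j-1)\ge2$ for $j\ge1$, so $\sum_{j\le h}A_j\le2A_h$. Finally $2\cdot\frac{625}{624}<3$. $\square$

## 10. Failure for $e(\Sigma)\ge2\cdot10^{17}+2$

*Proof of Theorem 1.* By hypothesis $g\ge10^{17}$. If $\Sigma$ is orientable, then $e(\Sigma)=2g$ and $\Sigma=\Sigma_g$. Otherwise $e(\Sigma)\in\{2g+1,2g+2\}$, and $\Sigma$ is $\Sigma_g$ with one or two crosscaps added.

**Step 1: fewer than half of $\mathcal P_g$ are easy at Euler genus $g+1$.** We claim $2N(g+1,X_g)<|\mathcal P_g|$. First, $\ln(2g)\ge\ln(2\cdot10^{17})>39.83$, so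
$$\frac{X_g}g\ge\frac{39.83-25.2}{6.44}=\frac{14.63}{6.44}>2.27 .$$
Next,
$$\frac{(4g)!}{(2g+1)!}\ge(2g+2)^{2g-1},\qquad\frac{(2g+2)!}{(g+1)!}\le(2g+2)^{g+1},$$
since the left side of the first is a product of $2g-1$ factors $\ge2g+2$, and that of the second is a product of $g+1$ factors $\le2g+2$. By (1) and Lemma 5 it suffices that $6\cdot81^g\,25^{6g+2X_g}(2g+2)^{g+1}<4^{-g}(2g+2)^{2g-1}$, or
$$\ln6+g\ln(324\cdot25^6)+2X_g\ln25<(g-2)\ln(2g+2).$$
We have $\ln324<5.781$ and $\ln25<3.2189$, so $\ln(324\cdot25^6)<25.1$ and $2\ln25<6.44$; also $\ln6<1.8$. As $X_g>0$, the left side is less than
$$1.8+25.1g+g(\ln(2g)-25.2)=g\ln(2g)-0.1g+1.8.$$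
The right side is at least $g\ln(2g)-2\ln(2g+2)$. For $g\ge10^{17}$ we have $0.1g>1.8+2\ln(2g+2)$: at $g=10^{17}$ the left side is $10^{16}$ and the right side is less than $84$, and the difference increases with $g$. This proves the claim.

**Step 2: choose $\pi$ so that both graphs are hard.** All $G_\pi$ with $\pi\in\mathcal P_g$ are simple. So fewer than $\frac12|\mathcal P_g|$ of the $\pi\in\mathcal P_g$ are such that $G_\pi$ can be drawn with at most $X_g$ crossings on a surface of Euler genus at most $g+1$. As $\pi\mapsto\pi^*$ is a bijection of $\mathcal P_g$, fewer than $\frac12|\mathcal P_g|$ of them are such that $G_{\pi^*}$ can be drawn in this way. So there is $\pi\in\mathcal P_g$ for which neither $G_1:=G_\pi$ nor $G_2:=G_{\pi^*}$ can.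

**Step 3: compare.** By Lemma 3, with crosscaps added if necessary inside a small disc missing the drawing, $G_1\sqcup G_2$ has a drawing on $\Sigma$ with exactly $2g$ crossings. Now consider a drawing on $\Sigma$ in which $G_1,G_2$ are disjoint. By Lemma 2 they are drawn with the same crossings on $S_1,S_2$ with $e(S_1)+e(S_2)\le e(\Sigma)\le2g+2$. Some $e(S_i)\le g+1$, so that drawing of $G_i$ has more than $X_g>2.27g>2g$ crossings.

Therefore no optimal drawing is disjoint. The optimum is at most $2g$, so the ratio is at least $X_g/(2g)=(\ln(2g)-25.2)/12.88$. As there are finitely many surfaces of each Euler genus, the conjecture fails on all but finitely many surfaces. $\square$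

*Proof of Corollary 1.* We multiply edges. Replace each edge of $G_1,G_2$ by $t$ internally disjoint paths of length $2$, obtaining simple graphs $G_1^{(t)},G_2^{(t)}$. Drawing the paths parallel to the edges in the drawing of Lemma 3 turns each of the $2g$ crossings into $t^2$, so the optimum for $G_1^{(t)}\sqcup G_2^{(t)}$ is at most $2gt^2$.

Given a disjoint drawing of $G_1^{(t)}\sqcup G_2^{(t)}$ on $\Sigma$ with $c$ crossings, choose for each edge of $G_1\sqcup G_2$ one of its $t$ paths, independently and uniformly. The chosen paths form, after removal of self-crossings, a disjoint drawing of $G_1\sqcup G_2$. A crossing between paths of different edges survives with probability $t^{-2}$. Crossings between different paths of the same edge never survive, and crossings within one path become self-crossings, which are removed. So the expected number of crossings is at most $c/t^2$, and some choice gives at most $c/t^2$. By Theorem 1, $c>2.27\,g\,t^2$. The difference exceeds $0.27\,g\,t^2$, which is arbitrarily large. $\square$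

## 11. Short curves and the projective plane

We turn to the small surfaces. Let $D$ be an optimal drawing of $G_1\sqcup G_2$ on $\Sigma$, and suppose that $k_{12}>0$. Let $H_i$ be the planarization of $D_i$. Since no three edges cross at a point, $H_1\cap H_2$ consists of $k_{12}$ transversal crossing points, none of them a vertex of $H_1$ or $H_2$. We look for a planar redrawing of some $G_i$ with fewer than $k_{12}$ additional crossings; that contradicts Lemma 1.

**Definition (length).** Closed curves measured with respect to $H_i$ avoid the vertices of $H_i$ and cross its edges transversally; the number of crossings is the length with respect to $H_i$. Such curves are taken in general position, with finitely many self-crossings, all off $H_i$.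

Example. On the torus $\mathbb R^2/\mathbb Z^2$ let $H$ consist of $m$ horizontal and $m'$ vertical circles, the crossings being vertices. A closed curve of homology class $(x,y)$ meets each horizontal circle at least $|y|$ times and each vertical one at least $|x|$ times, and a generic straight line attains this. So the least length in class $(x,y)$ is $m|y|+m'|x|$.

**Definition (doubled graph, Eulerian).** $2H_i$ is $H_i$ with each edge doubled, in parallel. A graph is Eulerian here if all its degrees are even; $2H_i$ is Eulerian.

In each free homotopy class the least length with respect to $2H_i$ is twice that with respect to $H_i$. Indeed, doubling the edges closely enough doubles the length of a given curve. Conversely, $2H_i$ is the union of two copies of $H_i$ on the same vertices, each isotopic to $H_i$ with the vertices fixed, and a curve has to cross each copy at least as often as the least length for $H_i$.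

*Proof of Theorem 2.* Let $\Sigma$ be the projective plane, and let $w_i$ be the least length with respect to $H_i$ of a noncontractible closed curve; say $w_1\le w_2$.

**Step 1: bound $k_{12}$ from below.** We use Lins' theorem (J. Combin. Theory B 30 (1981)): for an Eulerian graph embedded in the projective plane, the maximum number of edge-disjoint noncontractible circuits equals the minimum number of edges crossed by a noncontractible closed curve avoiding vertices. (If $H$ is a single noncontractible circuit, then $2H$ consists of two such circuits, and a noncontractible curve must cross $2H$ twice.) By the remark on doubling, $2H_1$ contains $2w_1$ edge-disjoint noncontractible circuits. Each crosses $H_2$ at least $w_2$ times. The edges of $2H_1$ cross $H_2$ in total $2k_{12}$ times, so $2k_{12}\ge2w_1w_2$ and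
$$k_{12}\ge w_1w_2\ge w_1^2 .$$

**Step 2: find a simple curve to cut along.** A shortest noncontractible curve for $H_1$ may be taken simple. Splitting it at a self-crossing gives two closed curves based at the same point. They are not both contractible, since otherwise the original curve would be contractible. So one of them is noncontractible; it is not longer and has fewer self-crossings. Repeat.

Cutting the projective plane along a noncontractible simple closed curve gives a disc. Indeed, suppose the curve is two-sided. Cutting along it and capping off gives total Euler characteristic $1+2=3$, so the result is not connected; it has two components, one of which has $\chi=2$ and is a sphere, so the curve bounds a disc, a contradiction. So the curve is one-sided; cutting gives a connected surface with one boundary circle and $\chi=1$, which is a disc.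

**Step 3: redraw $G_1$ in the plane.** Cut along the curve of Step 2. We get a disc with $2w_1$ edge-ends on its boundary, and antipodal ends must be joined. Place the disc in the plane and join the ends outside, as $w_1$ chords of the complementary disc of the sphere, any two crossing exactly once and no three at a point. This redraws $G_1$ in the plane with at most $\binom{w_1}2$ additional crossings.

**Step 4: compare.** If $w_1\ge1$, then $\binom{w_1}2<w_1^2\le k_{12}$; if $w_1=0$, then $\binom{w_1}{2}=0<k_{12}$. Both contradict Lemma 1. $\square$

## 12. Lengths on the torus and zonotopes

From here to the end $\Sigma=\mathbb T$ is the torus. On $\mathbb Z^2=H_1(\mathbb T)$ let $x\wedge y=x_1y_2-x_2y_1$ be the intersection form; we extend it to $\mathbb R^2$. Recall that closed curves on $\mathbb T$ are freely homotopic if and only if they have the same class; that two closed curves of classes $x,y$ can be moved by homotopies to meet in $|x\wedge y|$ points, and in no fewer; that an essential (noncontractible) simple closed curve has primitive class; and that disjoint essential simple closed curves are parallel. Let $f_i(x)$ be the least length with respect to $H_i$ of a closed curve of class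 $x$. Clearly $f_i(-x)=f_i(x)$.

**Smoothing.** At a self-crossing of an oriented closed curve, two strands come in and two go out; reconnect them without crossing, each incoming strand to the other outgoing one. If all self-crossings are smoothed in this way, the result is a family of disjoint simple closed curves with the same total class. As self-crossings are off $H_i$, the total length is the same.

**Definition (width, zonotope).** The width of a compact convex set $Z\subset\mathbb R^2$ with respect to a linear functional is its maximum on $Z$ minus its minimum on $Z$. A zonotope is a sum of segments $Z=\sum_j[-\frac12v_j,\frac12v_j]$.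

Example. Let $H$ be one closed geodesic of class $(1,1)$ and one of class $(1,-1)$, meeting in two vertices. The least length in class $(x,y)$ is $|(1,1)\wedge(x,y)|+|(1,-1)\wedge(x,y)|=|y-x|+|y+x|=2\max(|x|,|y|)$, attained by generic straight lines. With $v_1=(1,1)$, $v_2=(1,-1)$ the zonotope $Z$ is the square with vertices $\pm(1,0),\pm(0,1)$, of area $2$, and the length is the width of $Z$ with respect to $z\mapsto z\wedge(x,y)$. We call this the diagonal example.

In general the width of $\sum_j[-\frac12v_j,\frac12v_j]$ with respect to $z\mapsto z\wedge x$ is $\sum_j|v_j\wedge x|$. Adding a segment $[-\frac12v,\frac12v]$ to a convex set $Z$ increases the area by the width of $Z$ with respect to $z\mapsto z\wedge v$. So, by induction, the area of the zonotope is $\sum_{j<j'}|v_j\wedge v_{j'}|$.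

**Lemma 6.** There are zonotopes $Z_1,Z_2$, of areas $a_1,a_2$, such that $f_i(x)$ is the width of $Z_i$ with respect to $z\mapsto z\wedge x$ for all $x\in\mathbb Z^2$, and
$$k_{12}\ge2\sqrt{a_1a_2}\ge2\min(a_1,a_2).\tag{2}$$

*Proof.* We use Schrijver's theorem (*Decomposition of graphs on surfaces and a homotopic circulation theorem*, J. Combin. Theory B 51 (1991)): the edges of an Eulerian graph $G$ embedded on a compact orientable surface decompose into closed curves $C_1,\dots,C_t$ such that $\mathrm{mincr}(G,D)=\sum_j\mathrm{mincr}(C_j,D)$ for every closed curve $D$. Here mincr is the minimum number of intersections over the free homotopy class of $D$ (avoiding vertices of $G$), respectively over those of $C_j$ and $D$.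

**Step 1: express the lengths.** On $\mathbb T$ we have $\mathrm{mincr}(C,D)=|C\wedge D|$, and $\mathrm{mincr}(2H_i,D)=2f_i([D])$ by the remark on doubling. Applying the theorem to $2H_1$ and $2H_2$, we get closed curves $C_j$ and $D_l$ with
$$2f_1(x)=\sum_j|C_j\wedge x|,\qquad2f_2(x)=\sum_l|D_l\wedge x|.$$
Put $c_j=\frac12[C_j]$, $d_l=\frac12[D_l]$ in $\mathbb R^2$, and $Z_1=\sum_j[-\frac12c_j,\frac12c_j]$, $Z_2=\sum_l[-\frac12d_l,\frac12d_l]$. Then $f_1(x)=\sum_j|c_j\wedge x|$ and $f_2(x)=\sum_l|d_l\wedge x|$ are the widths of $Z_1$ and $Z_2$.

**Step 2: count crossings along the $C_j$.** Together the $C_j$ use each edge of $H_1$ twice, so they meet $H_2$ in $2k_{12}$ points in total. Each $C_j$ meets $H_2$ at least $f_2([C_j])=2\sum_l|d_l\wedge c_j|$ times. Hence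
$$k_{12}\ge\sum_{j,l}|c_j\wedge d_l|=\mathrm{area}(Z_1+Z_2)-a_1-a_2$$
by the area formula for zonotopes. By the Brunn–Minkowski inequality $\mathrm{area}(Z_1+Z_2)\ge(\sqrt{a_1}+\sqrt{a_2})^2$, and (2) follows. $\square$

**All lengths are positive.** Suppose $f_i(x)=0$ for some $x\ne0$. Then a closed curve of class $x$ misses $H_i$ and lies in a face of $H_i$. Smoothing it gives disjoint simple closed curves, missing $H_i$, with total class $x\ne0$, so one of them is essential. So $H_i$ lies in the complement of an essential simple closed curve, an open annulus, and $G_i$ has a planar drawing with $\mathrm{cr}(D_i)$ crossings. Lemma 1 gives $0\ge k_{12}$, a contradiction. Hence $f_1,f_2\ge1$ on $\mathbb Z^2\setminus\{0\}$.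

From now on fix the index for which $a_i$ is minimal and write $G,H,f,Z,a$ for $G_i,H_i,f_i,Z_i,a_i$. By (2),
$$k_{12}\ge2a.\tag{3}$$

## 13. Cutting the torus into discs and redrawing

To make $G$ planar, the sensible choice is to cut $\mathbb T$ along two short curves meeting once, which leaves a disc with four sides, and to reconnect the ends in the plane. We shall also need pairs of curves meeting $n$ times; the following lemma treats all $n$ at once.

**Lemma 7.** Let $\gamma,\gamma',\alpha$ be classes with $\gamma=\gamma'+n\alpha$, $n\ge1$, $\gamma\wedge\alpha=\pm1$. There are integers $g_i,g_i'\ge0$ $(i\in\mathbb Z_n)$ with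
$$\sum_ig_i=f(\gamma),\qquad\sum_ig_i'=f(\gamma'),\qquad g_i+g_i'\ge f(\alpha)\ \text{ for all }i,$$
such that $G$ can be redrawn in the plane with at most $\sum_ig_ig_i'$ additional crossings. If $n=2$, at most $\frac12f(\gamma)f(\gamma')$ additional crossings suffice. In particular ($n=1$), for any basis $\gamma,\gamma'$ at most $f(\gamma)f(\gamma')$ additional crossings suffice.

*Proof.* From $\gamma\wedge\alpha=\gamma'\wedge\alpha=\pm1$ we see that $\gamma$ and $\gamma'$ are primitive, and $|\gamma\wedge\gamma'|=|\gamma\wedge n\alpha|=n$.

**Step 1: shortest curves can be simple.** Smooth a shortest curve of class $\gamma$. We get disjoint simple closed curves with total class $\gamma$ and total length $f(\gamma)$. The essential ones are parallel, of classes $\pm c$ with $c$ primitive, so $\gamma$ is a multiple of $c$. As $\gamma\neq0$ is primitive, $c=\pm\gamma$. So at least one of the curves has class $\pm\gamma$; suitably oriented, it has class $\gamma$, and its length is at most, hence equal to, $f(\gamma)$. The same holds for $\gamma'$.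

**Step 2: the two curves can be made to meet $n$ times.** Choose simple closed curves $\Gamma,\Gamma'$ of classes $\gamma,\gamma'$ and lengths $f(\gamma),f(\gamma')$, meeting transversally off $H$ in as few points as possible. Suppose $|\Gamma\cap\Gamma'|>n$. By the bigon criterion (Farb–Margalit, *A Primer on Mapping Class Groups*, Prop. 1.7) there is an embedded disc with interior disjoint from $\Gamma\cup\Gamma'$, bounded by arcs $b\subset\Gamma$ and $b'\subset\Gamma'$ meeting only at their ends. The arcs $b$ and $b'$ have the same length with respect to $H$; otherwise replacing the longer one by a parallel copy of the shorter would give a shorter curve in the class of $\Gamma$ or of $\Gamma'$. No other part of $\Gamma$ meets $b'$, since by transversality it would enter the interior of the disc. Beyond the ends of $b$, the curve $\Gamma$ continues on the other side of $\Gamma'$. So replacing $b$ by a parallel copy of $b'$ on that other side keeps $\Gamma$ simple, in its class and shortest, and removes two intersections, a contradiction. So $|\Gamma\cap\Gamma'|=n=|\gamma\wedge\gamma'|$, and all intersections have the same sign.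

**Step 3: describe the complement.** Cut along $\Gamma$. We get an annulus $(\mathbb R/\mathbb Z)\times[0,1]$ whose first coordinate runs along $\Gamma$. As all intersections have the same sign, $\Gamma'$ crosses it in $n$ disjoint arcs, all running from one boundary circle to the other in the same direction. So we may take them to be $\Gamma_i'=\{i/n\}\times[0,1]$, all directed upwards. Put $x_i=(i/n,0)$. The gluing of top to bottom preserves the direction of $\Gamma$ and the set of these points, so it identifies $(i/n,1)$ with $x_{i+r}$ for some $r$ independent of $i$; we may assume $1\le r\le n$.

We determine $r$. Let $\eta$ be the class of the closed curve that goes up $\Gamma_i'$ from $x_i$ to $x_{i+r}$ and then back along $\Gamma$ by $r$ steps to $x_i$. It does not depend on $i$, since the curves for $i$ and $i+1$ differ by the boundary of $[\frac in,\frac{i+1}n]\times[0,1]$. In the sum over all $i$, each $\Gamma_i'$ occurs once and each step of $\Gamma$ occurs $r$ times backwards, so $n\eta=\gamma'-r\gamma$. With $\gamma'=\gamma-n\alpha$ we get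
$$(r-1)\gamma=-n(\eta+\alpha).$$
As $\gamma$ is primitive, $n\mid r-1$, so $r=1$ and $\eta=-\alpha$.

**Step 4: define $g_i$ and $g_i'$.** Let $D_i=[\frac in,\frac{i+1}n]\times[0,1]$ and let $B_i$ be its bottom side. Since $r=1$, the top of $D_i$ is glued to $B_{i+1}$, the bottom of $D_{i+1}$. The right side of $D_i$ is $\Gamma'_{i+1}$, the left side of $D_{i+1}$. (For $n=1$, $D_0$ is the annulus cut along $\Gamma_0'$.) Let
$$g_i=|B_{i+1}\cap H|,\qquad g_i'=|\Gamma'_{i+1}\cap H|.$$
The sums are $f(\gamma)$ and $f(\gamma')$. The closed curve $\Gamma'_{i+1}$ followed by $B_{i+1}$ backwards has class $\eta=-\alpha$, so $g_i+g_i'\ge f(\alpha)$.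

**Step 5: draw in the plane.** Put the discs $D_0,\dots,D_{n-1}$, each with its part of $H$, around a circle in the plane, with orientations preserved, such that the right and top sides of $D_i$ face $D_{i+1}$ and the left and bottom sides face $D_{i-1}$. Locally, call the direction from $D_i$ to $D_{i+1}$ east and the outward direction of the circle north, the discs following each other clockwise. Counterclockwise around a disc the sides are: right (upwards), top (from right to left), left (downwards), bottom (from left to right). So on the east side of $D_i$ we see, from south to north, the ends on the right side (upwards), then those on the top side (from right to left). On the west side of $D_{i+1}$, from south to north, we see the ends on the bottom side (from right to left), then those on the left side (upwards). The right side of $D_i$ is to be joined to the left side of $D_{i+1}$, and the top to the bottom. So each of the two bundles keeps its order, and the bundles exchange places. The joining can be done with exactly $g_ig_i'$ crossings, no three strands crossing at a point. The total is $\sum_ig_ig_i'$; for $n=1$ the east side of $D_0$ is joined around the circle to its own west side. Finally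 remove self-crossings of edges.

**Step 6: a second drawing for $n=2$.** Now all four sides of $D_0$ are glued to sides of $D_1$: right–left ($g_0'$ strands), top–bottom ($g_0$), left–right ($g_1'$), bottom–top ($g_1$). Step 5 costs $g_0g_0'+g_1g_1'$. We may instead group (top, left) of $D_0$ with (bottom, right) of $D_1$, and (bottom, right) of $D_0$ with (top, left) of $D_1$. On each disc each group occupies one arc of the boundary, so the two groups can be led along two disjoint strips between the discs. For each pair of glued sides, corresponding ends appear in opposite counterclockwise orders on the two discs, so each bundle is joined without crossings. In each group the two bundles appear in the same counterclockwise order at both discs (top, left at $D_0$ and bottom, right at $D_1$; bottom, right at $D_0$ and top, left at $D_1$), so they cross each other. The cost is $g_0g_1'+g_1g_0'$. The two costs add up to $(g_0+g_1)(g_0'+g_1')=f(\gamma)f(\gamma')$, so one of them is at most half of it.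

For $n=1$ and a basis $\gamma,\gamma'$, take $\alpha=\gamma-\gamma'$; then $\gamma\wedge\alpha=-\gamma\wedge\gamma'=\pm1$. $\square$

## 14. The shortest basis and a tie

Let $k=f(\alpha)$ be the minimum of $f$ on $\mathbb Z^2\setminus\{0\}$. Since $f(mx)=|m|f(x)$ (a width) and $f\ge1$, the class $\alpha$ is primitive. Let $\beta$ minimize $f$ among the classes that form a basis with $\alpha$, and let $l=f(\beta)$. Then
$$1\le k\le l,\qquad f(\beta+j\alpha)\ge l\quad\text{for all }j\in\mathbb Z.$$
Cutting along $\alpha$ and $\beta$ costs at most $kl$ additional crossings, by Lemma 7. Lemma 1 then gives $kl\ge k_{12}$, and (3) says $k_{12}\ge2a$. So we would be done if $2a>kl$. What is true is only $2a\ge kl$, and equality occurs for a length function: in the diagonal example $k=l=2$ and $a=2$. This is where the first approach stops. But it stops with a tie, and in a tie we can determine $f$ exactly.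

Use the coordinates $z=X\alpha+Y\beta$; they preserve area. Up to sign, $z\wedge(x\alpha+y\beta)=yX-xY$, so
$$f(x\alpha+y\beta)\text{ is the width of }Z\text{ with respect to }yX-xY.$$
Taking $(x,y)=(1,0),(0,1),(1,1),(-1,1)$ we read off: on $Z$ we have $|Y|\le\frac k2$ and $|X|\le\frac l2$, both attained, and the widths of $X-Y$ and $X+Y$ are at least $l$. Recall that $Z=-Z$. Therefore replacing $\alpha$ by $-\alpha$ amounts to replacing $Y$ by $-Y$, and exchanging $\alpha,\beta$ amounts to exchanging $X,Y$. For points $u,v$ in these coordinates we write $u\wedge v=u_Xv_Y-u_Yv_X$.

**Lemma 8.** We have $a\ge kl/2$. If $a=kl/2$, then for a suitable choice of the basis $\alpha,\beta$ (with the same $k,l$ and properties) there is $s$ with $|s|\le l/2$ and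
$$f(x\alpha+y\beta)=\max\big(l|y|,\ |2sy-kx|\big)\quad\text{for all }x,y.\tag{4}$$

*Proof.* Let $p=(s,\frac k2)$ and $q=(\frac l2,t)$ be points of $Z$; then $|s|\le\frac l2$, $|t|\le\frac k2$. Say that $Z$ has type 0 if $Z=\mathrm{conv}\big(\pm(\frac l2,0),\pm(s_0,\frac k2)\big)$ with $|s_0|\le\frac l2$. The width of such a $Z$ with respect to $yX-xY$ is twice the largest absolute value at a vertex, which is (4) with $s=s_0$. So in case of equality we have to reach type 0. Basis changes other than sign changes will be made only when $k=l$, and then the new basis will consist of two classes of minimum value $k$. So the new basis has the same $k,l$ and the same properties.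

**Step 1: the case $st\le0$, where two points of $Z$ suffice.** We have $p\wedge q=st-\frac{kl}4$, so
$$a\ge\mathrm{area}\,\mathrm{conv}(\pm p,\pm q)=2|p\wedge q|=\frac{kl}2+2|st|\ge\frac{kl}2.$$
If $a=\frac{kl}2$, then $Z=\mathrm{conv}(\pm p,\pm q)$ and $st=0$. If $t=0$, $Z$ has type 0. If $s=0\ne t$, consider the width of $X-Y$ (if $t>0$) or $X+Y$ (if $t<0$). At $\pm p$ and $\pm q$ this functional has absolute values $\frac k2$ and $\frac l2-|t|$, so the width is $\max(k,l-2|t|)$. It is at least $l$, and $l-2|t|<l$, so $k=l$. Exchanging $\alpha$ and $\beta$ gives type 0, with vertices $\pm(\frac k2,0)$ and $\pm(t,\frac k2)$.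

**Step 2: the case $st>0$, where a third point is needed.** Replacing $\alpha$ by $-\alpha$ changes the signs of both $s$ and $t$ (up to $Z=-Z$), so let $s,t>0$. Let $\rho\ge\frac l2$ be half the width of $X-Y$, and choose $r=(x,x-\rho)\in Z$. From $r_Y\ge-\frac k2$ we get $x\ge\rho-\frac k2\ge\frac{l-k}2\ge0$; from $r_X\le\frac l2$ we get $x\le\frac l2\le\rho$ and $r_Y\le0$. So $r\ne0$ lies in the closed fourth quadrant and $-r$ in the closed second quadrant, while $q$ and $p$ lie in the open first quadrant, with $q\wedge p=\frac{kl}4-st\ge0$. So $r,q,p,-r$ are in (weak) angular order within a half-turn. The hexagon $r,q,p,-r,-q,-p$ is therefore star-shaped about $0$; it is a union of triangles with a vertex at $0$, so it is contained in $Z$. Its area is $r\wedge q+q\wedge p+p\wedge(-r)$, so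
$$a\ge S:=r\wedge(p+q)+q\wedge p=x\big(\tfrac k2+t\big)-(x-\rho)\big(s+\tfrac l2\big)+\tfrac{kl}4-st\ \ge\ \Phi(x),$$
where $\Phi(x)$ is the expression with $\rho$ replaced by $\frac l2$. Indeed $S-\Phi(x)=(\rho-\frac l2)(s+\frac l2)$. The function $\Phi$ is affine in $x$, with
$$\Phi(\tfrac l2)=\tfrac{kl}2+t\big(\tfrac l2-s\big)\ge\tfrac{kl}2,$$
$$\Phi(\tfrac{l-k}2)=\tfrac{kl}2+\tfrac{k(l-k)}4+\tfrac{t(l-k)}2+s\big(\tfrac k2-t\big)\ge\tfrac{kl}2.$$
As $\frac{l-k}2\le x\le\frac l2$, we get $a\ge\Phi(x)\ge\frac{kl}2$.

**Step 3: equality when $st>0$.** If $a=\frac{kl}2$, then $a=S$. The convex hull of the hexagon lies in $Z$ and has area at least $S$, so $Z=\mathrm{conv}(\pm p,\pm q,\pm r)$. Moreover $\rho=\frac l2$ and $\Phi(x)=\frac{kl}2$. Since $\Phi$ is affine and at least $\frac{kl}2$ at both ends of $[\frac{l-k}2,\frac l2]$, either $x$ is an end at which $\Phi=\frac{kl}2$, or $\Phi=\frac{kl}2$ at both ends. As $s,t>0$, one of the following holds.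

* $x=\frac l2$ and $s=\frac l2$. Then $p=(\frac l2,\frac k2)$, $r=(\frac l2,0)$, and $q=(\frac l2,t)$ lies between them: type 0.
* $x=\frac{l-k}2$, $k=l$ and $t=\frac k2$. Then $r=(0,-\frac k2)$, $q=(\frac k2,\frac k2)$, and $p=(s,\frac k2)$ lies between $-r$ and $q$. Exchanging $\alpha$ and $\beta$ gives type 0.
* $k=l$ and $s=t=\frac k2$. Then $p=q=(\frac k2,\frac k2)$ and $r=(x,x-\frac k2)$ with $0\le x\le\frac k2$. Put $X'=X$, $Y'=X-Y$. For integers $\xi,\upsilon$ we have $\upsilon X'-\xi Y'=(\upsilon-\xi)X+\xi Y$, whose width is $f(-\xi\alpha+(\upsilon-\xi)\beta)=f\big(\xi\cdot(-(\alpha+\beta))+\upsilon\beta\big)$. So the new coordinates belong to the basis $-(\alpha+\beta),\beta$. The vertices become $\pm(\frac k2,0)$ and $\pm(x,\frac k2)$: type 0. The width of $Y'$ is $2\rho=l=k$, so both new basis classes have value $k$. $\square$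

## 15. Breaking the tie: truth on the torus

*Proof of Theorem 3.* By Lemma 7 ($n=1$, basis $\alpha,\beta$), $G$ can be redrawn in the plane with at most $kl$ additional crossings, so $kl\ge k_{12}$ by Lemma 1. By (3) and Lemma 8, $k_{12}\ge2a\ge kl$. Hence $k_{12}=kl$ and $a=\frac{kl}2$, and (4) holds for a suitable basis. Replacing $\alpha$ by $-\alpha$ changes the sign of $s$, so we may assume $s\ge0$. Put
$$F(j)=f(\beta+j\alpha)=\max(l,|2s-jk|).$$
By Lemma 1, we get a contradiction as soon as $G$ is redrawn in the plane with fewer than $kl$ additional crossings.

The idea is to use Lemma 7 with $n\ge2$ and $\gamma=\beta+j_+\alpha$, $\gamma'=\beta+j_-\alpha$, where $j_+-j_-=n$. By (4) the function $F$ is constant, equal to $l$, on an interval of length $2l/k$. So there are two classes that are as short as $\beta$, or nearly so, and meet several times. The crossings are then split among $n$ places, and $\sum g_ig_i'$ becomes smaller. Always $\gamma\wedge\alpha=\beta\wedge\alpha=\pm1$, as Lemma 7 requires.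

**Step 1: the case $l<2k$, with $n=2$.** If $s=0$, take $\gamma=\beta+\alpha$, $\gamma'=\beta-\alpha$. Here $F(\pm1)=\max(l,k)=l$, so the cost is at most $\frac12l^2<kl$. (In the diagonal example this is $2$, compared with $kl=4$.)

If $s>0$, take $\gamma=\beta+2\alpha$, $\gamma'=\beta$. Then $F(0)=\max(l,2s)=l$. As $0<2s\le l<2k$, we have $|2s-2k|=2k-2s<2k$, so $F(2)=\max(l,|2s-2k|)<2k$. The cost is at most $\frac12l\,F(2)<kl$.

**Step 2: the case $l\ge2k$, with larger $n$.** Let $L=2l/k\ge4$, $n=\lfloor L\rfloor\ge4$ and $c=2s/k$, so that $F(j)=\max(l,k|j-c|)$. Choose an integer $j_-$ with $|j_-+\frac n2-c|\le\frac12$, and put $j_+=j_-+n$. With $\delta=j_-+\frac n2-c$ we have $j_\pm-c=\delta\pm\frac n2$. So one of $|j_\pm-c|$ is at most $\frac n2\le\frac L2$, and there $F=l=\frac{kL}2$. The other is at most $\frac{n+1}2$, and there $F\le\frac{k(n+1)}2$, because also $l=\frac{kL}2<\frac{k(n+1)}2$.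

Apply Lemma 7 with $\gamma=\beta+j_+\alpha$, $\gamma'=\beta+j_-\alpha$. Let $m_i=\frac12(g_i+g_i')$. Since $g_i+g_i'\ge f(\alpha)=k$, we can write $m_i=\frac k2+\varepsilon_i$ with $\varepsilon_i\ge0$. Then
$$E:=\sum_i\varepsilon_i=\frac{F(j_+)+F(j_-)}2-\frac{nk}2\le\frac k4(L+n+1)-\frac{nk}2=\frac k4(L-n+1)<\frac k2,$$
because $L-n<1$. Since $g_ig_i'\le m_i^2$ and $\sum_i\varepsilon_i^2\le E^2$, the cost is at most
$$\sum_ig_ig_i'\le\sum_im_i^2\le\frac{nk^2}4+kE+E^2<\frac{nk^2}4+\frac{k^2}2+\frac{k^2}4=\frac{k^2(n+3)}4\le\frac{k^2n}2\le\frac{k^2L}2=kl,$$
where $n+3\le2n$ because $n\ge4$.

Both cases contradict Lemma 1. So $k_{12}=0$ in every optimal drawing on the torus, and the drawings of $G_1$ and $G_2$ are disjoint. $\square$
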